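\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Free boundary minimal disks into ellipsoids by first and second Steklov eigenfunctions are embedded}


\begin{abstract}
Consider a free boundary minimal disk in an ellipsoid whose nonzero coordinates are Steklov eigenfunctions of the disk, for a smooth metric conformal to the flat one, each for the first or the second nonzero eigenvalue and at least one for the first. We prove that the disk is embedded. The proof compares two bounds. On the one hand, a free boundary minimal surface in a prolate ellipsoid of revolution with equatorial radius $1$ has area at least $\pi$ times its multiplicity at any point, with strict inequality unless the surface lies in the equatorial hyperplane. On the other hand, $\sigma_2L\le 4\pi$ by the Hersch--Payne--Schiffer inequality. The area bound is proved with the logarithmic potentials of a point and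 of its image under reflection in a suitably chosen inscribed sphere.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

\subsection{Eigenfunctions as coordinates}

Let $\mathbb D\subset\mathbb R^2$ be the closed unit disk, with coordinates $(x,y)$ and angle $\tau$ on $\partial\mathbb D$. All metrics on $\mathbb D$ are smooth and conformal to the flat one, $g=e^{2v}(dx^2+dy^2)$ with $v\in C^\infty(\mathbb D)$. The Steklov problem is
\[
\Delta_gu=0\ \text{ in }\mathbb D,\qquad \partial_{\nu_g}u=\sigma u\ \text{ on }\partial\mathbb D ,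
\]
with $\nu_g$ the outward unit normal of $g$. By conformality the first equation is Euclidean harmonicity, and $\partial_{\nu_g}u=e^{-v}\partial_ru$ on the boundary. We list the eigenvalues with multiplicity as $0=\sigma_0<\sigma_1(g)\le\sigma_2(g)\le\cdots$ and write $L_g=\int_0^{2\pi}e^v\,d\tau$ for the length of the boundary.

A map $\Phi$ is \emph{weakly conformal} if in a conformal coordinate $\zeta=x_1+ix_2$ we have $|\Phi_{x_1}|=|\Phi_{x_2}|$ and $\Phi_{x_1}\perp\Phi_{x_2}$; equivalently, $\Phi_\zeta\cdot\Phi_\zeta=0$ for the complex bilinear product. Suppose that the coordinates $\Phi_i$ of a map $\Phi$ are Steklov eigenfunctions with eigenvalues $\lambda_i>0$. Then $\partial_{\nu_g}\Phi=(\lambda_i\Phi_i)_i$ on $\partial\mathbb D$. If $\Phi$ maps $\partial\mathbb D$ into the ellipsoid $\{\sum\lambda_ix_i^2=1\}$, this vector is normal to the ellipsoid at $\Phi$. If $\Phi$ is also weakly conformal, its image is a (possibly branched) minimal disk that meets the ellipsoid orthogonally.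

\begin{definition}\label{def:disk}
Let $n\ge2$. A \emph{free boundary minimal disk into an ellipsoid by first and second eigenfunctions} is a pair $(\Phi,g)$, where $g$ is a metric as above and $\Phi=(\Phi_0,\dots,\Phi_{n-1}):\mathbb D\to\mathbb R^n$ is a nonconstant smooth map, such that:
\begin{enumerate}
\item[(i)] $\Phi$ is harmonic and weakly conformal;
\item[(ii)] there are $\lambda_0,\dots,\lambda_{n-1}\in\{\sigma_1(g),\sigma_2(g)\}$, not necessarily distinct, such that for each $i$ either $\Phi_i\equiv0$ or $\Phi_i$ is a Steklov eigenfunction of $(\mathbb D,g)$ with eigenvalue $\lambda_i$;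
\item[(iii)] at least one $\Phi_i\not\equiv0$ has $\lambda_i=\sigma_1(g)$;
\item[(iv)] $\Phi(\partial\mathbb D)\subset E=\{x\in\mathbb R^n:\sum_i\lambda_ix_i^2=1\}$.
\end{enumerate}
\end{definition}

The flat metric shows what to expect. Its nonconstant eigenfunctions are spanned by $r^m\cos m\tau$ and $r^m\sin m\tau$ with eigenvalue $m\ge1$, so $\sigma_{2m-1}=\sigma_{2m}=m$. The map $\zeta\mapsto m^{-1/2}\zeta^m$ into $\mathbb R^2$ satisfies (i) and (iv) with all $\lambda_i=m$. For $m=1$ it is admissible and embedded. For $m=2$ it is a double covering of a disk, far from embedded, but its coordinates belong to $\sigma_3=\sigma_4$. So one may guess that eigenfunctions as low in the spectrum as in Definition~\ref{def:disk} do not allow double points. Whether this is true in $\mathbb R^3$ was asked in \cite{OWR}: \emph{are there non-embedded free boundary minimal disks into ellipsoids by first and second eigenfunctions?} Three facts are quoted there with the question: such disks have no branch points; planar ones are embedded; and $\Phi$ is embedded if $g$, there a critical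 metric for a combination of first and second Steklov eigenvalues, is even in both coordinates, that is, $v(-x,y)=v(x,-y)=v(x,y)$. We use none of these, and the answer is no.

\begin{theorem}\label{thm:main}
Let $(\Phi,g)$ be as in Definition~\ref{def:disk}, with any $n\ge2$. Then $\Phi$ is an injective immersion of the compact disk, hence an embedding.
\end{theorem}

\subsection{What a double point costs}

We shall see in Section~\ref{sec:reduction} that after a rotation and a scaling the ellipsoid may be taken to be a round sphere or a prolate ellipsoid of revolution, with equatorial radius $1$, and that the area $\mathcal A$ of the scaled disk is then $\frac12\sigma_2L_g$. The Hersch--Payne--Schiffer inequality says $\sigma_2L_g\le4\pi$, so $\mathcal A\le2\pi$. On the other side, one expects each sheet through a point to cost area at least $\pi$, the area of the equatorial disk; a double point would then force $\mathcal A\ge2\pi$. The two bounds meet exactly. Hence the cost of a double point must be estimated with the best constant, and the equality case must be excluded.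 This is the content of the next theorem, which does not involve eigenvalues.

Fix $d\ge1$, $\sigma\in(0,1]$, and put $\delta=1-\sigma\in[0,1)$ and $a=\sigma^{-1/2}\ge1$. Write $z=(z_0,z')\in\mathbb R\times\mathbb R^d$ and
\[
A=\mathrm{diag}(\sigma,1,\dots,1),\qquad B(z,y)=\langle Az,y\rangle,\qquad E_\sigma=\{B(z,z)=1\}.
\]
The ellipsoid $E_\sigma$ has semi-axis $a$ along $z_0$ and all others equal to $1$. Let $\Sigma$ be a compact connected Riemann surface with nonempty smooth boundary. We fix a conformal metric on $\Sigma$, with outward normal $\nu$ and boundary measure $ds$, and omit measures in integrals; sums $\sum_j$ of derivatives refer to a conformal coordinate $x_1+ix_2$. Dirichlet integrals, fluxes $\oint\partial_\nu h$ and the sign of $\Delta h$ depend only on the conformal structure.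

A \emph{free boundary map} is a smooth, nonconstant, harmonic, weakly conformal map $\Psi:\Sigma\to\mathbb R^{1+d}$ with
\begin{equation}\label{eq:fb}
\Psi(\partial\Sigma)\subset E_\sigma,\qquad \partial_\nu\Psi=w\,A\Psi\ \text{ on }\partial\Sigma
\end{equation}
for some function $w$. Its area is $\mathcal A=\frac12\int_\Sigma|\nabla\Psi|^2$. For $B(p,p)<1$ put
\[
\Theta(p)=\sum_{\Psi(x)=p}k_x,
\]
where $k_x\ge1$ is the vanishing order of $\Psi-p$ at $x$. All such $x$ are interior, and the sum is finite by Lemma~\ref{lem:flux}(a) below.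

\begin{theorem}[Sharp area--multiplicity bound]\label{thm:area}
Let $\Psi$ be a free boundary map.
\begin{enumerate}
\item[(a)] If $B(p,p)<1$, then $\mathcal A\ge\pi\,\Theta(p)$.
\item[(b)] If $p\in E_\sigma$, then $\mathcal A\ge\pi\,\#\Psi^{-1}(p)$.
\end{enumerate}
If $\sigma<1$ and $\Psi_0\not\equiv0$, both inequalities are strict.
\end{theorem}

For $d=2$, equality holds for the equatorial disk $\zeta\mapsto(0,\zeta)$ on $\mathbb D$, where $\mathcal A=\pi$ and every point of the image has multiplicity $1$.

\begin{remark}\label{rem:prolate}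
The definitions make sense for every $\sigma>0$, but the theorem needs $\sigma\le1$. For $d=1$ let $\Psi$ be a conformal diffeomorphism from $\mathbb D$ onto the filled ellipse $\{B(z,z)\le1\}\subset\mathbb R^2$, smooth up to the boundary. By conformality $\partial_\nu\Psi$ is normal to the ellipse, so \eqref{eq:fb} holds, and $\mathcal A=\pi\sigma^{-1/2}$. If $\sigma>1$, this is less than $\pi$, although $\Theta=1$ inside the ellipse.
\end{remark}

Section~\ref{sec:reduction} deduces Theorem~\ref{thm:main} from Theorem~\ref{thm:area}. Sections~\ref{sec:log}--\ref{sec:proof} prove Theorem~\ref{thm:area}. Section~\ref{sec:more} treats equality, an embeddedness criterion for surfaces of any topology, and higher eigenvalues.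

\section{From the area bound to embeddedness}\label{sec:reduction}

\subsection{The Hersch--Payne--Schiffer inequalities}

We recall the variational fact behind the bounds. Let $ds=e^v\,d\tau$ on $\partial\mathbb D$, and let $\varphi_0,\varphi_1,\varphi_2,\dots$ be Steklov eigenfunctions for $\sigma_0,\sigma_1,\sigma_2,\dots$, with $\varphi_0$ constant, whose boundary values form an orthonormal basis of $L^2(ds)$. If $u$ is harmonic, smooth up to the boundary, and its boundary values are orthogonal to $\varphi_0,\dots,\varphi_{i-1}$, then $\sigma_i\oint u^2\,ds\le\int|\nabla u|^2$.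

\begin{lemma}\label{lem:hps}
For every metric $g$ as above, $\sigma_kL_g\le2\pi k$ for all $k\ge1$, and $\sigma_1\sigma_2L_g^2\le4\pi^2$.
\end{lemma}

\begin{proof}
The idea is to test with a trigonometric polynomial in arc length and with its harmonic conjugate at the same time. Write $L=L_g$ and let $T_N$ be the span of $\cos\frac{2\pi ms}L,\sin\frac{2\pi ms}L$, $1\le m\le N$, where $s$ is the arc length on $\partial\mathbb D$ for $g$; so $\dim T_N=2N$. Extend $u\in T_N$ harmonically to $\mathbb D$, and let $\tilde u$ be its harmonic conjugate normalized by $\oint\tilde u\,ds=0$. Then $\tilde u$ depends linearly on $u$, and $\oint u\,ds=0$ as well. So both are orthogonal to $\varphi_0$ in $L^2(ds)$.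

Let $i,j\ge1$ with $i+j-2<2N$. The conditions $u\perp\varphi_1,\dots,\varphi_{i-1}$ and $\tilde u\perp\varphi_1,\dots,\varphi_{j-1}$ in $L^2(ds)$ are $i+j-2$ linear equations on $T_N$, so some $u\ne0$ satisfies them. Put $\mathcal E=\int|\nabla u|^2=\int|\nabla\tilde u|^2$; it is positive because $u\ne0$ has mean zero and so is not constant. Then $\sigma_i\oint u^2\,ds\le\mathcal E$ and $\sigma_j\oint\tilde u^2\,ds\le\mathcal E$. On $\partial\mathbb D$ the Cauchy--Riemann equations give $\partial_r\tilde u=-u_\tau$, and $u_\tau\,d\tau=u_s\,ds$. Moreover $\oint u_s^2\,ds\le(2\pi N/L)^2\oint u^2\,ds$ on $T_N$. Hence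
\[
\mathcal E=\oint\tilde u\,\partial_r\tilde u\,d\tau=-\oint\tilde u\,u_s\,ds
\le\Big(\oint\tilde u^2\,ds\Big)^{1/2}\frac{2\pi N}L\Big(\oint u^2\,ds\Big)^{1/2}
\le\frac{2\pi N}L\,\frac{\mathcal E}{\sqrt{\sigma_i\sigma_j}} ,
\]
that is, $\sigma_i\sigma_jL^2\le(2\pi N)^2$. The choices $(i,j,N)=(k,k,k)$ and $(1,2,1)$ give the two claims.
\end{proof}

\subsection{Normal form}\label{sec:normal}

Let $(\Phi,g)$ be as in Definition~\ref{def:disk}. If $\Phi_i\equiv0$, we may change $\lambda_i$ within $\{\sigma_1,\sigma_2\}$ without affecting (i)--(iv). We claim that, after an orthogonal change of coordinates in $\mathbb R^n$,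
\begin{equation}\label{eq:normal}
\partial_r\Phi=e^v\Lambda\Phi,\quad\langle\Lambda\Phi,\Phi\rangle=1\ \text{ on }\partial\mathbb D,
\qquad \Lambda=\mathrm{diag}(\sigma_1,\sigma_2,\dots,\sigma_2),
\end{equation}
and $\Phi_0\not\equiv0$ if $\sigma_1<\sigma_2$. If $\sigma_1=\sigma_2$, then $\Lambda=\sigma_1I$ and \eqref{eq:normal} is (ii) and (iv).

Let $\sigma_1<\sigma_2$. Then $\sigma_1$ is a simple eigenvalue. So the nonzero coordinates with $\lambda_i=\sigma_1$, of which there is at least one by (iii), have the form $c_i\varphi$ with a single eigenfunction $\varphi$. A rotation within these coordinates preserves the quadratic form $\sum\lambda_ix_i^2$. We choose it so that all but one of them vanish; the remaining one is $(\sum c_i^2)^{1/2}\varphi\not\equiv0$ up to sign. We number it $0$ and set $\lambda_i=\sigma_2$ for all coordinates that are now zero. This gives \eqref{eq:normal}.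

Thus it is the simplicity of $\sigma_1$ that makes the ellipsoid one of revolution, and the order $\sigma_1<\sigma_2$ that makes it prolate. Put
\begin{equation}\label{eq:scaling}
\Psi=\sqrt{\sigma_2}\,\Phi,\qquad \sigma=\sigma_1/\sigma_2\in(0,1],\qquad w=\sigma_2e^v,\qquad d=n-1 .
\end{equation}
Then $B(\Psi,\Psi)=\langle\Lambda\Phi,\Phi\rangle=1$ and $\partial_r\Psi=e^v\Lambda\Psi=w\,A\Psi$ on $\partial\mathbb D$. So $\Psi$ is a free boundary map on $\Sigma=\mathbb D$ with the flat metric. Integration by parts gives
\begin{equation}\label{eq:areaL}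
2\mathcal A=\int|\nabla\Psi|^2=\oint\langle\Psi,\partial_r\Psi\rangle\,d\tau=\oint w\,B(\Psi,\Psi)\,d\tau=\oint w\,d\tau=\sigma_2L_g .
\end{equation}

\subsection{Proof of Theorem~\ref{thm:main}, given Theorem~\ref{thm:area}}\label{sec:proofmain}

We use three facts about a free boundary map $\Psi$, proved in Lemmas~\ref{lem:boundary} and~\ref{lem:flux}(a): interior points are mapped into $\{B(z,z)<1\}$; $\Psi$ is an immersion at boundary points; and at an interior point $x$ it is an immersion if and only if $k_x=1$.

Suppose that $\Psi$ from \eqref{eq:scaling} is not an injective immersion. By the first fact, two points with the same image are both interior or both on the boundary. By the second and third facts, $\Psi$ can fail to be an immersion only at an interior point with $k_x\ge2$. This leaves two possibilities: either $\Theta(p)\ge2$ for some $p$ with $B(p,p)<1$ (a double point or a branch point), or some $p\in E_\sigma$ has at least two preimages. In each case Theorem~\ref{thm:area} and \eqref{eq:areaL} give $\sigma_2L_g=2\mathcal A\ge4\pi$.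

If $\sigma_1=\sigma_2$, Lemma~\ref{lem:hps} gives $\sigma_2L_g=\sqrt{\sigma_1\sigma_2}\,L_g\le2\pi$, a contradiction. If $\sigma_1<\sigma_2$, then $\sigma<1$ and $\Psi_0\not\equiv0$, so the inequality is strict: $\sigma_2L_g>4\pi$. This contradicts $\sigma_2L_g\le4\pi$ from Lemma~\ref{lem:hps}. So $\Psi$, and hence $\Phi$, is an injective immersion of a compact disk. \qed

\medskip
Condition (iii) entered only through $\Psi_0\not\equiv0$ in the case $\sigma_1<\sigma_2$. Without the strict inequality that it provides, the two bounds used in that case would be compatible.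

\section{Logarithmic potentials on a free boundary map}\label{sec:log}

From here to the end of Section~\ref{sec:proof}, $\Psi:\Sigma\to\mathbb R^{1+d}$ is a free boundary map. The method is to apply Green's formula to functions $\log|\Psi-y|$. This section collects what is needed.

\begin{lemma}\label{lem:boundary}
In the interior of $\Sigma$ we have $B(\Psi,\Psi)<1$. On $\partial\Sigma$ we have $w>0$, and $\Psi$ is an immersion there. Moreover $2\mathcal A=\oint_{\partial\Sigma}w$.
\end{lemma}

\begin{proof}
Since $\Psi$ is harmonic, $\Delta B(\Psi,\Psi)=2\sum_jB(\partial_j\Psi,\partial_j\Psi)\ge0$. The function $B(\Psi,\Psi)$ is not constant, because otherwise $\nabla\Psi\equiv0$. It equals $1$ on $\partial\Sigma$. The strong maximum principle gives $B(\Psi,\Psi)<1$ inside, and Hopf's lemma gives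
\[
0<\partial_\nu B(\Psi,\Psi)=2\langle A\Psi,\partial_\nu\Psi\rangle=2w|A\Psi|^2\quad\text{on }\partial\Sigma .
\]
So $w>0$ and $\partial_\nu\Psi=wA\Psi\ne0$; by weak conformality $d\Psi$ is then injective. The last claim is $\int|\nabla\Psi|^2=\oint\langle\Psi,\partial_\nu\Psi\rangle=\oint w\,B(\Psi,\Psi)=\oint w$.
\end{proof}

\begin{lemma}\label{lem:subharmonic}
For every $y\in\mathbb R^{1+d}$, the function $\log|\Psi-y|$ is subharmonic where $\Psi\ne y$.
\end{lemma}

\begin{proof}
Let $X=\Psi-y$. In a conformal coordinate put $\kappa=|\Psi_{x_1}|=|\Psi_{x_2}|$. Since $\Delta X=0$,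
\[
\Delta\log|X|=\frac{|X|^2\,|\nabla X|^2-2\sum_j\langle X,X_{x_j}\rangle^2}{|X|^4} .
\]
Here $|\nabla X|^2=2\kappa^2$. The vectors $X_{x_1},X_{x_2}$ are orthogonal of length $\kappa$, so $\sum_j\langle X,X_{x_j}\rangle^2\le\kappa^2|X|^2$ by Bessel's inequality. Hence the numerator is nonnegative.
\end{proof}

\begin{lemma}\label{lem:flux}
\begin{enumerate}
\item[(a)] Let $x$ be an interior point and $p=\Psi(x)$. Then $x$ is isolated in $\Psi^{-1}(p)$, and the flux of $\nabla\log|\Psi-p|$ through small circles about $x$ tends to $2\pi k_x$. Moreover $\Psi$ is an immersion at $x$ if and only if $k_x=1$.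
\item[(b)] Let $x\in\partial\Sigma$ and $p=\Psi(x)$. Then $x$ is isolated in $\Psi^{-1}(p)$, and the flux of $\nabla\log|\Psi-p|$ through small half-circles about $x$ tends to $\pi$.
\end{enumerate}
Fluxes are taken in the direction away from $x$, and circles refer to a holomorphic coordinate centered at $x$. In case (b) this is a half-disk chart, smooth up to the boundary, in which $\partial\Sigma$ corresponds to the real line.
\end{lemma}

\begin{proof}
Put $X=\Psi-p$ and write $\zeta=re^{i\theta}$ for the coordinate.

(a) The vector $\Psi_\zeta$ is holomorphic and, since $\Psi$ is nonconstant and $\Sigma$ is connected, not identically zero near $x$. So $\Psi_\zeta=\zeta^{k-1}(\mathbf a+O(\zeta))$ with $k\ge1$, $\mathbf a\ne0$, and $\mathbf a\cdot\mathbf a=0$ by weak conformality. Integrating, $X=\frac2k\mathrm{Re}(\mathbf a\zeta^k)+O(r^{k+1})$ and $rX_r=2\,\mathrm{Re}(\mathbf a\zeta^k)+O(r^{k+1})$. Write $\mathbf a=\alpha+i\beta$ with $\alpha,\beta$ real. Then $\mathbf a\cdot\mathbf a=0$ means $|\alpha|=|\beta|$ and $\alpha\perp\beta$, so $|\mathrm{Re}(\mathbf ae^{i\theta})|=|\alpha\cos\theta-\beta\sin\theta|=|\alpha|>0$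 for all $\theta$. Hence $|X|=\frac2k|\alpha|r^k+O(r^{k+1})$. So $x$ is isolated in $\Psi^{-1}(p)$, $k=k_x$, and
\[
r\,\partial_r\log|X|=\frac{\langle X,rX_r\rangle}{|X|^2}=k+O(r) .
\]
Integrating over $\theta$ gives the flux. Finally $k\ge2$ if and only if $\Psi_\zeta(x)=0$, that is, $d\Psi_x=0$; if $k=1$, $d\Psi_x$ is injective by weak conformality.

(b) By Lemma~\ref{lem:boundary} and weak conformality, $|d\Psi_x(\zeta)|=\kappa r$ with $\kappa>0$. We have $X=d\Psi_x(\zeta)+O(r^2)$ and $X_r=d\Psi_x(e^{i\theta})+O(r)$. So $x$ is isolated in $\Psi^{-1}(p)$, and $\partial_r\log|X|=\langle X,X_r\rangle/|X|^2=\frac1r+O(1)$. In the chart the half-circles have angle $\pi$, so the flux tends to $\pi$.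
\end{proof}

\section{The center, the ball, and the difficulty}\label{sec:model}

\subsection{The center of the ellipsoid}\label{sec:center}
The whole method is visible for $p=0$. The function $\log|\Psi|$ is subharmonic away from the zeros of $\Psi$. On the boundary, \eqref{eq:fb} gives
\[
\partial_\nu\log|\Psi|=\frac{\langle\Psi,wA\Psi\rangle}{|\Psi|^2}=\frac{w}{|\Psi|^2},
\]
and on $E_\sigma$ we have $|z|^2=1+\delta z_0^2\ge1$. Green's formula on $\Sigma$ minus small disks about the zeros, with Lemma~\ref{lem:flux}(a), yields
\[
2\pi\,\Theta(0)\le\oint\partial_\nu\log|\Psi|=\oint\frac w{|\Psi|^2}\le\oint w=2\mathcal A .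
\]
If $\delta>0$ and equality holds, then $\Psi_0=0$ on $\partial\Sigma$, so $\Psi_0\equiv0$.

\subsection{Other points of the ball}\label{sec:ball}
For general $p$ we look for a function $G$ with a logarithmic pole at $p$, such that $G\circ\Psi$ is subharmonic off $\Psi^{-1}(p)$ and
\begin{equation}\label{eq:goal}
\langle Az,\nabla G(z)\rangle\le1\quad\text{for } z\in E_\sigma .
\end{equation}
Already in the ball ($A=I$), $\log|z-p|$ fails for $0<|p|<1$: at $z=p/|p|$ we get $\langle z,\nabla\log|z-p|\rangle=1/(1-|p|)>1$. A second logarithm with pole at $p^*=p/|p|^2$, outside the ball, repairs this. Indeed $|z-p|^2=|p|^2|z-p^*|^2$ on the unit sphere, and so there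
\[
\frac{\langle z,z-p\rangle}{|z-p|^2}+\frac{\langle z,z-p^*\rangle}{|z-p^*|^2}
=\frac{(1-\langle z,p\rangle)+(|p|^2-\langle z,p\rangle)}{|z-p|^2}=1 .
\]
Since $p^*$ is outside, $\log|\Psi-p^*|$ is smooth on $\Sigma$ and subharmonic by Lemma~\ref{lem:subharmonic}. Green's formula again gives $2\pi\Theta(p)\le2\mathcal A$.

\subsection{Which sphere to reflect in}\label{sec:which}
In the ellipsoid there is no canonical reflection. But a prolate ellipsoid contains, for each parallel $\{z_0=c\}$, a ball that touches $E_\sigma$ along this parallel from inside. Let $O$ be the center of this ball, let $p^*$ be the reflection of $p$ in its boundary sphere, and let $G=\log|z-p|+\log|z-p^*|$. Along the contact parallel $E_\sigma$ and the sphere have the same normals, and in fact $Az=z-O$ there; so the computation for the ball gives $\langle Az,\nabla G\rangle=1$ on the parallel. For \eqref{eq:goal} this value must be a maximum. Off the parallel, put $t=z_0-c$ and $e_0=(1,0)$. We shall see that on $E_\sigma$ we have $Az=(z-O)-\delta t\,e_0$, and that $|z-O|^2$ differs from its value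 on the parallel by $\delta t^2$. So to first order in $t$ the point $z$ stays on the sphere, where $\langle z-O,\nabla G\rangle=1$, and the change of $\langle Az,\nabla G\rangle$ is $-\delta t\,\partial_0G$. Hence we need
\begin{equation}\label{eq:need}
\partial_0G=0\quad\text{along the contact parallel.}
\end{equation}
Although \eqref{eq:need} is required at all points of the parallel, it will turn out to be one equation for the single parameter $c$. Section~\ref{sec:comparison} shows that this equation can be solved, and that it suffices.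

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.9]
\draw[thick] (0,0) ellipse (2 and 1);
\draw (0.75,0) circle (0.901);
\draw[dashed] (1,-0.866)--(1,0.866);
\draw[dotted,thick] (0.75,0)--(1.222,1.426);
\draw[->] (-2.3,0)--(2.45,0) node[below]{$z_0$};
\fill (0.75,0) circle (0.025) node[below left]{$O$};
\fill (0.92,0.513) circle (0.025) node[left]{$p$};
\fill (1.222,1.426) circle (0.025) node[right]{$p^*$};
\fill (1,0.866) circle (0.02);
\fill (1,-0.866) circle (0.02);
\node[below] at (1.05,-0.92) {$z_0=c$};
\node at (-1.75,0.8) {$E_\sigma$};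
\end{tikzpicture}
\caption{Axial section of $E_\sigma$ for $\sigma=1/4$. The inner sphere has center $O$ and touches $E_\sigma$ along the parallel $z_0=c$ (dashed plane; here $c=1$). The points $p$ and $p^*$ are reflections of each other in this sphere. The parameter $c$ is chosen, depending on $p$, so that the sum of the logarithmic potentials of $p$ and $p^*$ has no axial derivative along the contact parallel.}\label{fig:sphere}
\end{figure}

\section{The comparison function}\label{sec:comparison}

\subsection{Inscribed spheres}
For $c\in[-a,a]$ put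
\[
O=(\delta c,0),\qquad \varrho^2=1-\sigma\delta c^2 .
\]
Since $\sigma a^2=1$, we have $\varrho^2\ge1-\delta=\sigma>0$. For all $z\in\mathbb R^{1+d}$,
\begin{equation}\label{eq:inscribed}
B(z,z)-1=|z-O|^2-\varrho^2-\delta(z_0-c)^2 .
\end{equation}
Indeed, the right side minus $|z'|^2$ equals
$(1-\delta)z_0^2+\delta^2c^2-1+\sigma\delta c^2-\delta c^2=\sigma z_0^2-1$,
because $\delta+\sigma=1$. Since $\delta\ge0$, \eqref{eq:inscribed} shows that the ball of center $O$ and radius $\varrho$ lies in $\{B(z,z)\le1\}$. On $E_\sigma$ it reads $|z-O|^2=\varrho^2+\delta(z_0-c)^2$, so the sphere touches $E_\sigma$ along $z_0=c$ (Figure~\ref{fig:sphere}; for $c=\pm a$ the parallel is a pole, and for $\delta=0$ the sphere is $E_\sigma$ itself).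

\subsection{The choice of $c$}
Let $B(p,p)<1$. Given $c$, put
\[
q=p-O,\qquad \eta=|q|^2/\varrho^2 ;
\]
both depend on $c$. If $q\ne0$, the reflection of $p$ in the inscribed sphere is $p^*=O+q/\eta$. To include $q=0$ we work with
\begin{equation}\label{eq:G}
m(z)=|z-p|^2,\quad \hat m(z)=\eta|z-O|^2-2\langle z-O,q\rangle+\varrho^2,\quad G=\tfrac12\log m+\tfrac12\log\hat m .
\end{equation}
If $\eta>0$, then $\varrho^2=|q|^2/\eta$ and hence $\hat m(z)=\eta|z-p^*|^2$; if $\eta=0$, then $q=0$ and $\hat m\equiv\varrho^2$ is constant. So, up to a constant, $G$ is $\log|z-p|+\log|z-p^*|$ or $\log|z-p|$. With $y=z-O$,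
\begin{equation}\label{eq:gradG}
\nabla G=\frac{y-q}m+\frac{\eta y-q}{\hat m} .
\end{equation}
On the inscribed sphere $|y|=\varrho$, hence $m=\hat m$ and $\partial_0G=\big((1+\eta)y_0-2q_0\big)/m$ at all points other than $p$. On the contact parallel, which lies in $E_\sigma$ and so does not contain $p$, we have $y_0=c-\delta c=\sigma c$. So \eqref{eq:need} becomes the single equation $\sigma c(1+\eta)=2q_0$.

\begin{lemma}\label{lem:choice}
Let $B(p,p)<1$. There is $c\in[-a,a]$ such that
\begin{equation}\label{eq:choice}
\sigma c(1+\eta)=2q_0\qquad\text{and}\qquad\eta<1 .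
\end{equation}
\end{lemma}

So $p$ lies inside the inscribed ball that is chosen.

\begin{proof}
Replacing $(p_0,c)$ by $(-p_0,-c)$ changes the sign of $q_0$ and keeps $\eta$, so we may assume $p_0\ge0$. On $[0,a]$ consider the continuous function
\[
F(c)=\sigma c(1+\eta)-2q_0,\qquad q_0=p_0-\delta c .
\]
We have $F(0)=-2p_0\le0$. At $c=a$ we have $\varrho^2=\sigma$. Write $p_0=a\hat p$; then $q_0=a(\hat p-\delta)$ and $\sigma^2\eta=\sigma|q|^2=(\hat p-\delta)^2+\sigma|p'|^2$. Hence
\[
\tfrac\sigma aF(a)=\sigma^2-2\sigma(\hat p-\delta)+(\hat p-\delta)^2+\sigma|p'|^2=(1-\hat p)^2+\sigma|p'|^2\ge0,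
\]
since $\sigma+\delta=1$. So $F(c)=0$ for some $c\in[0,a]$.

It remains to show $\eta<1$ for this $c$. First, $q_0^2\le|q|^2=\eta\varrho^2$ and $F(c)=0$ give
\begin{equation}\label{eq:cbound}
\tfrac14\sigma^2c^2(1+\eta)^2\le\eta\varrho^2 .
\end{equation}
Second, $p_0-c=q_0-\sigma c=\frac12\sigma c(\eta-1)$, so \eqref{eq:inscribed} at $z=p$ and $B(p,p)<1$ give
\[
\varrho^2(\eta-1)<\tfrac14\delta\sigma^2c^2(\eta-1)^2 .
\]
If $\eta=1$, this says $0<0$. If $\eta>1$, we divide by $\eta-1$ and use \eqref{eq:cbound}:
\[
\varrho^2<\tfrac14\delta\sigma^2c^2(\eta-1)\le\delta\,\frac{\eta(\eta-1)}{(1+\eta)^2}\,\varrho^2\le\varrho^2 .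
\]
Both are contradictions.
\end{proof}

\subsection{The comparison inequality}

\begin{lemma}\label{lem:comparison}
Let $B(p,p)<1$, and let $c,q,\eta$ be as in Lemma~\ref{lem:choice}.
\begin{enumerate}
\item[(a)] $\hat m>0$ on $\{B(z,z)\le1\}$. If $\eta>0$, then $B(p^*,p^*)>1$.
\item[(b)] For $z\in E_\sigma$,
\begin{equation}\label{eq:identity}
1-\langle Az,\nabla G(z)\rangle=\frac{\delta(z_0-c)^2}{2m\hat m}\Big[\hat m+\eta m+(1-\eta)^2(1-\delta\sigma c\,z_0)\Big],
\end{equation}
and the bracket is positive. Hence $\langle Az,\nabla G(z)\rangle\le1$ on $E_\sigma$, with strict inequality if $\delta>0$ and $z_0\ne c$.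
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $\eta=0$, then $\hat m=\varrho^2>0$. Let $0<\eta<1$. Then $|p^*-O|^2=|q|^2/\eta^2=\varrho^2/\eta$. By \eqref{eq:choice}, $p^*_0-c=q_0/\eta-\sigma c=\sigma c\,\frac{1-\eta}{2\eta}$. Now \eqref{eq:inscribed} at $z=p^*$ and then \eqref{eq:cbound}, which follows from $\sigma c(1+\eta)=2q_0$, give
\[
B(p^*,p^*)-1=\varrho^2\,\frac{1-\eta}\eta-\delta\,\frac{\sigma^2c^2(1-\eta)^2}{4\eta^2}
\ge\varrho^2\,\frac{1-\eta}\eta\Big[1-\delta\,\frac{1-\eta}{(1+\eta)^2}\Big]>0 .
\]
So $p^*\notin\{B(z,z)\le1\}$, and $\hat m=\eta|z-p^*|^2>0$ there.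

(b) Let $z\in E_\sigma$ and put
\[
y=z-O,\qquad t=z_0-c,\qquad \varepsilon=\delta t^2,\qquad S=\hat m+\eta m .
\]
Then $m>0$ because $B(p,p)<1$, and $\hat m>0$ by (a), so $S>0$. We use four relations:
\[
|y|^2=\varrho^2+\varepsilon,\qquad Az=y-\delta t\,e_0,\qquad y_0=t+\sigma c,\qquad m-\hat m=(1-\eta)\varepsilon .
\]
The first is \eqref{eq:inscribed}. For the second, $Az=z-\delta z_0e_0=y+\delta ce_0-\delta z_0e_0$. The third is $z_0-\delta c=t+(1-\delta)c$. For the last, $m=|y|^2-2\langle y,q\rangle+\eta\varrho^2$ and $\hat m=\eta|y|^2-2\langle y,q\rangle+\varrho^2$, so $m-\hat m=(1-\eta)(|y|^2-\varrho^2)$.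

By the second relation, $\langle Az,\nabla G\rangle=\langle y,\nabla G\rangle-\delta t\,\partial_0G$. We compute the two terms from \eqref{eq:gradG}.

\emph{Radial term.} From the expressions for $m$ and $\hat m$,
\begin{align*}
2\langle y,y-q\rangle&=m+|y|^2-\eta\varrho^2=m+(1-\eta)\varrho^2+\varepsilon,\\
2\langle y,\eta y-q\rangle&=\hat m+\eta|y|^2-\varrho^2=\hat m-(1-\eta)\varrho^2+\eta\varepsilon .
\end{align*}
Dividing by $2m$ and $2\hat m$ and adding,
\[
\langle y,\nabla G\rangle-1=\frac{(1-\eta)\varrho^2(\hat m-m)+\varepsilon(\hat m+\eta m)}{2m\hat m}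
=\frac{\varepsilon\,[S-(1-\eta)^2\varrho^2]}{2m\hat m} .
\]

\emph{Axial term.} Here the choice of $c$ is used. First,
\[
m\hat m\,\partial_0G=(y_0-q_0)\hat m+(\eta y_0-q_0)m=y_0S-q_0(m+\hat m) .
\]
Next, $(1+\eta)(m+\hat m)-2S=(1-\eta)(m-\hat m)=(1-\eta)^2\varepsilon$. So \eqref{eq:choice} gives $q_0(m+\hat m)=\frac12\sigma c(1+\eta)(m+\hat m)=\sigma c\,[S+\frac12(1-\eta)^2\varepsilon]$. With $y_0=t+\sigma c$ the terms $\sigma cS$ cancel, and
\[
m\hat m\,\partial_0G=tS-\tfrac12\sigma c(1-\eta)^2\varepsilon .
\]

\emph{Sum.} Since $\varepsilon=\delta t^2$,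
\begin{align*}
1-\langle Az,\nabla G\rangle
&=\frac{-\varepsilon[S-(1-\eta)^2\varrho^2]+2\delta t\,[tS-\frac12\sigma c(1-\eta)^2\varepsilon]}{2m\hat m}\\
&=\frac{\delta t^2}{2m\hat m}\Big[S+(1-\eta)^2(\varrho^2-\delta\sigma ct)\Big] .
\end{align*}
Finally $\varrho^2-\delta\sigma ct=1-\sigma\delta c^2-\delta\sigma c(z_0-c)=1-\delta\sigma cz_0$. This is \eqref{eq:identity}. Since $|c|,|z_0|\le a$ and $\sigma a^2=1$, we have $1-\delta\sigma cz_0\ge1-\delta>0$; together with $S>0$ this shows that the bracket is positive.
\end{proof}

For $p=0$ the lemma returns Section~\ref{sec:center}: the choice $c=0$ gives $q=0$, $\eta=0$, $\hat m=1$, and \eqref{eq:identity} is $1-|z|^{-2}=\delta z_0^2/|z|^2$. For $\delta=0$ it returns Section~\ref{sec:ball}.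

\section{Proof of the area bound}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:area}(a)]
Let $B(p,p)<1$. Since $\Psi(\partial\Sigma)\subset E_\sigma$, the set $\Psi^{-1}(p)$ lies in the interior; it is finite because it is compact and its points are isolated (Lemma~\ref{lem:flux}(a)). Take $G$ from \eqref{eq:G} with $c$ from Lemma~\ref{lem:choice}. By Lemma~\ref{lem:boundary}, $\Psi(\Sigma)\subset\{B(z,z)\le1\}$, so $\log\hat m(\Psi)$ is smooth on $\Sigma$ by Lemma~\ref{lem:comparison}(a). Up to a constant, $G\circ\Psi$ is $\log|\Psi-p|$ or $\log|\Psi-p|+\log|\Psi-p^*|$, hence subharmonic off $\Psi^{-1}(p)$ by Lemma~\ref{lem:subharmonic}. We apply Green's formula on $\Sigma$ minus small disks about $\Psi^{-1}(p)$ and let the disks shrink. By Lemma~\ref{lem:flux}(a) the fluxes through the small circles sum to $2\pi\Theta(p)$ in the limit; the smooth part of $G\circ\Psi$ does not contribute. Therefore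
\[
2\pi\,\Theta(p)\le\oint_{\partial\Sigma}\partial_\nu(G\circ\Psi)=\oint_{\partial\Sigma}w\,\langle A\Psi,\nabla G(\Psi)\rangle\le\oint_{\partial\Sigma}w=2\mathcal A ,
\]
where we used \eqref{eq:fb}, Lemma~\ref{lem:comparison}(b), and Lemma~\ref{lem:boundary}.

Let $\delta>0$ and suppose equality holds. Since $w>0$, we have $\langle A\Psi,\nabla G(\Psi)\rangle=1$ on all of $\partial\Sigma$, so $\Psi_0=c$ on $\partial\Sigma$ by Lemma~\ref{lem:comparison}(b). As $\Psi_0$ is harmonic, $\Psi_0\equiv c$. Then $0=\partial_\nu\Psi_0=w\sigma c$, so $c=0$ and $\Psi_0\equiv0$.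
\end{proof}

At a point $p\in E_\sigma$ no image point is needed. The surface fills only a half-disk near each preimage, so each preimage contributes flux $\pi$, and $\log|z-p|$ alone satisfies the corresponding inequality with $\frac12$ in place of $1$.

\begin{proof}[Proof of Theorem~\ref{thm:area}(b)]
Let $p\in E_\sigma$. By Lemma~\ref{lem:boundary}, $\Psi^{-1}(p)\subset\partial\Sigma$. This set is compact and its points are isolated by Lemma~\ref{lem:flux}(b), so it is finite. Let $N$ be its cardinality and $X=\Psi-p$. On $\partial\Sigma\setminus\Psi^{-1}(p)$ we have $B(\Psi,\Psi)=B(p,p)=1$, hence $B(X,X)=2-2B(\Psi,p)$ and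
\[
\partial_\nu\log|X|=w\,\frac{\langle X,A\Psi\rangle}{|X|^2}=w\,\frac{1-B(\Psi,p)}{|X|^2}=\frac w2\,\frac{B(X,X)}{|X|^2}=\frac w2\Big(1-\delta\,\frac{X_0^2}{|X|^2}\Big)\le\frac w2 .
\]
In particular this function is bounded. Green's formula for the subharmonic function $\log|X|$ on $\Sigma$ minus small half-disks about $\Psi^{-1}(p)$, with Lemma~\ref{lem:flux}(b), gives in the limit
\[
\pi N\le\oint_{\partial\Sigma}\frac w2\Big(1-\delta\,\frac{X_0^2}{|X|^2}\Big)\le\frac12\oint_{\partial\Sigma}w=\mathcal A .
\]
If $\delta>0$ and equality holds, then $X_0=0$ on $\partial\Sigma$. So $\Psi_0\equiv p_0$, and $0=\partial_\nu\Psi_0=w\sigma p_0$ gives $p_0=0$, that is, $\Psi_0\equiv0$.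
\end{proof}

This completes the proof of Theorem~\ref{thm:area}, and with Section~\ref{sec:proofmain} that of Theorem~\ref{thm:main}.

\section{Equality, a criterion, and higher eigenvalues}\label{sec:more}

Let $d=2$. We say that a free boundary map $\Psi$ is a \emph{branched covering of the equatorial disk} if $\Psi_0\equiv0$ and $f=\Psi_1+i\Psi_2$ or its conjugate $\bar f$ is a holomorphic branched covering of the unit disk. Its degree is the number of preimages of an interior point, counted with multiplicity.

\begin{theorem}\label{thm:equality}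
Let $\sigma<1$ and $d=2$. If equality holds in Theorem~\ref{thm:area}(a) or (b) at some $p$, then $\Psi$ is a branched covering of the equatorial disk. Conversely, for such a covering equality holds at every point of the closed equatorial disk. If its degree is $N$, then $\mathcal A=\pi N$.
\end{theorem}

\begin{proof}
Suppose equality holds at some point. By Theorem~\ref{thm:area}, $\Psi_0\equiv0$. Put $f=\Psi_1+i\Psi_2$. Weak conformality says $0=(\Psi_1)_\zeta^2+(\Psi_2)_\zeta^2=f_\zeta\,(\bar f)_\zeta$. The forms $f_\zeta\,d\zeta$ and $(\bar f)_\zeta\,d\zeta$ are holomorphic on the interior of $\Sigma$, which is connected, so one of them vanishes identically. Thus $f$ or $\bar f$ is holomorphic. By Lemma~\ref{lem:boundary}, $|f|<1$ inside and $|f|=1$ on $\partial\Sigma$, so $f$ or $\bar f$ restricts to a proper nonconstant holomorphic map from the interior of $\Sigma$ to the open unit disk. Such a map is a branched covering of finite degree, and there is no branching on $\partial\Sigma$ by Lemma~\ref{lem:boundary}.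

Conversely, let $\Psi$ be a branched covering of the equatorial disk of degree $N$. After a reflection in $\mathbb R^3$ we may assume that $f$ is holomorphic. The vanishing order $k_x$ is that of $f-f(x)$, so $\Theta=N$ at each interior point of the equatorial disk. On $\partial\Sigma$, \eqref{eq:fb} says $\partial_\nu f=wf$. By the Cauchy--Riemann equations the derivative of $f$ along the positively oriented boundary is $iwf$. Since $w>0$, $f$ runs along each boundary component monotonically and counterclockwise around the unit circle, and the angles covered add up to $\oint w$. By the argument principle this total angle is $2\pi N$. So every point of the circle has exactly $N$ preimages, and $\mathcal A=\frac12\oint w=\pi N$.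
\end{proof}

\begin{theorem}[Sharp embeddedness criterion]\label{thm:criterion}
Let $\Psi$ be a free boundary map, with $\Sigma$ of any topology. If $\mathcal A<2\pi$, then $\Psi$ is an embedding. If $\sigma<1$, $d=2$ and $\mathcal A\le2\pi$, then $\Psi$ is either an embedding or a branched covering of degree two of the equatorial disk. Such a covering has $\mathcal A=2\pi$.
\end{theorem}

\begin{proof}
If $\Psi$ is not an injective immersion, then, as in Section~\ref{sec:proofmain}, either $\Theta(p)\ge2$ for some $p$ with $B(p,p)<1$, or some $p\in E_\sigma$ has at least two preimages. So $\mathcal A\ge2\pi$ by Theorem~\ref{thm:area}. Let also $\sigma<1$, $d=2$ and $\mathcal A\le2\pi$. Then $\mathcal A=2\pi$, and equality holds in Theorem~\ref{thm:area} at $p$. Theorem~\ref{thm:equality} gives a branched covering of some degree $N$ with $\pi N=2\pi$. The last claim is also in Theorem~\ref{thm:equality}.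
\end{proof}

The threshold $2\pi$ cannot be increased: for $d=2$ the map $\zeta\mapsto(0,\zeta^2)$ on $\mathbb D$ satisfies \eqref{eq:fb} with $w=2$, has $\mathcal A=2\pi$, and is not injective.

\begin{theorem}[Higher eigenvalues]\label{thm:higher}
Let $\Phi:\mathbb D\to\mathbb R^{1+d}$ be smooth, nonconstant, harmonic and weakly conformal, and let $0<\sigma_j<\sigma_k$ be Steklov eigenvalues of $g$. Suppose that on $\partial\mathbb D$
\[
\partial_{\nu_g}\Phi_0=\sigma_j\Phi_0,\qquad \partial_{\nu_g}\Phi_i=\sigma_k\Phi_i\ (i\ge1),\qquad \sigma_j\Phi_0^2+\sigma_k\sum_{i\ge1}\Phi_i^2=1,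
\]
and that $\Phi_0\not\equiv0$. Then every point has at most $k-1$ preimages, counted with the multiplicity $\Theta$ inside the ellipsoid. For $k=2$ this says that $\Phi$ is an embedding.
\end{theorem}

\begin{proof}
Put $\Psi=\sqrt{\sigma_k}\,\Phi$, $\sigma=\sigma_j/\sigma_k<1$ and $w=\sigma_ke^v$. As in Section~\ref{sec:normal}, $\Psi$ is a free boundary map with $\Psi_0\not\equiv0$ and $2\mathcal A=\oint w\,d\tau=\sigma_kL_g$. Points with $B(p,p)>1$ have no preimages under $\Psi$. For the others, the strict form of Theorem~\ref{thm:area} and Lemma~\ref{lem:hps} give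
\[
2\pi\,\Theta(p)<\sigma_kL_g\le2\pi k\ \text{ if }B(p,p)<1,\qquad
2\pi\,\#\Psi^{-1}(p)<\sigma_kL_g\le2\pi k\ \text{ if }p\in E_\sigma .
\]
So each multiplicity is at most $k-1$. For $k=2$, $\Psi$ is injective with $\Theta\le1$ inside, hence an injective immersion by Lemmas~\ref{lem:boundary} and~\ref{lem:flux}.
\end{proof}

\begin{thebibliography}{9}
\bibitem{OWR}
``Mathematisches Forschungsinstitut Oberwolfach'',
\url{https://publications.mfo.de/bitstream/handle/mfo/4070/OWR_2023_36.pdf?sequence=4&isAllowed=y},
doi:\,10.4171/owr/2023/36.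
\end{thebibliography}

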